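# Borel linear spaces that are not homeomorphic to convex sets in Hilbert or normed spaces

## 1. Two Borel spaces and the targets they avoid

All vector spaces are real and $\mathbb N=\{1,2,\dots\}$. A separable metrizable space $X$ is an *absolute Borel set* if $X$ is a Borel subset of every separable metrizable space in which it is embedded; equivalently, $X$ is a Borel subset of some (every) completely metrizable separable space containing it.

**Theorem 1.** There is a linear subspace $E_1$ of $c_0\times c_0(\mathbb N^2)\cong c_0$ (so $E_1$ is a separable normed space) which is an absolute Borel set and is not homeomorphic to any convex subset of a Hilbert space.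

**Theorem 2.** There is a linear subspace $E_2$ of $c_0\times c_0(\mathbb N)^{\mathbb N}\cong (c_0)^{\mathbb N}$ (so $E_2$ is a separable locally convex metrizable space) which is an absolute Borel set and is not homeomorphic to any convex subset of a normed space.

The same spaces satisfy stronger statements.

**Theorem 3.** The space $E_1$ is not homeomorphic to any convex subset of a normed space whose completion has finite cotype (for example $L_p(\mu)$, $1\le p<\infty$).

**Theorem 4.** The space $E_2$ is not homeomorphic to any convex subset $\mathcal C$ of a metrizable locally convex space such that some nonempty relatively open subset of $\mathcal C$ is bounded.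

Here is the background. Marciszewski showed that there is a separable normed space that is not homeomorphic to any convex subset of Hilbert space, and a separable locally convex metric vector space that is not homeomorphic to any convex subset of a normed space. The problem, taken from "Infinite-Dimensional Topology" (https://staff.fnwi.uva.nl/j.vanmill/papers/papers2002/dijkstra.pdf), asks whether such spaces can be absolute Borel sets. Theorems 1 and 2 answer yes to both questions.

Let us unpack the words. Every Polish space is absolutely Borel. So is $\mathbb Q$, an $F_\sigma$ in $\mathbb R$, and so is the space of finitely supported sequences in $c_0$, a countable union of compact sets. The word "homeomorphic" is purely topological: the map $h:E\to\mathcal C$ does not have to respect any linear structure. What we know of the target is only that $\mathcal C$ is convex and sits in a space with a certain geometry.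

A Banach space $X$ has *cotype* $s\in[2,\infty)$ if, for some $c>0$ and all finite families in $X$, $\big(2^{-N}\sum_{\epsilon\in\{\pm1\}^N}\|\sum_{j\le N}\epsilon_jb_j\|^s\big)^{1/s}\ge c\big(\sum_{j\le N}\|b_j\|^s\big)^{1/s}$. We use only the consequence that, for some $\gamma>0$, all $N$ and all $b_1,\dots,b_N$,
$$\max_{\epsilon\in\{\pm1\}^N}\Big\|\sum_{j\le N}\epsilon_jb_j\Big\|\ \ge\ \gamma N^{1/s}\min_{j\le N}\|b_j\|. \tag{1}$$
In a Hilbert space the average of $\|\sum\epsilon_jb_j\|^2$ over all signs is $\sum\|b_j\|^2$, so the cotype is $2$. The space $c_0$ has no finite cotype: for unit vectors $b_1,\dots,b_N$ the left side of (1) is $1$. Since $E_1$ is isomorphic to a linear subspace of $c_0$, it is linearly homeomorphic to a subspace of every Banach space containing $c_0$; so the cotype hypothesis in Theorem 3 cannot simply be dropped. Targets that fail finite cotype but do not contain $c_0$ are not treated here.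

Theorem 3 contains Theorem 1. Theorem 4 contains Theorem 2, because in a normed space a nonempty $\mathcal C$ meets some open ball in a nonempty, bounded, relatively open set. We give a separate proof of Theorem 1, where Pythagoras makes the mechanism visible.

## 2. The linear case, and what a homeomorphism destroys

Suppose first that $h$ is a *linear* homeomorphism of $c_0$ onto a subspace of a Hilbert space, $a\|z\|\le\|h(z)\|\le b\|z\|$ with $a>0$. For the unit vectors $e_1,\dots,e_N$ every sign sum has norm $1$, so $\|\sum\epsilon_jh(e_j)\|\le b$; but the average of the squares is $\sum\|h(e_j)\|^2\ge Na^2$. For $N>b^2/a^2$ this is impossible.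

Suppose next that $h$ is a linear homeomorphism of $(c_0)^{\mathbb N}$ onto a subspace of a normed space. The set $\{\|h\|<1\}$ is a neighbourhood of $0$, so it contains all $z$ whose first $q_0$ coordinates vanish, for some $q_0$. That is a nonzero linear subspace on which $\|h\|<1$; by homogeneity $h=0$ there, which contradicts injectivity.

So the first thing to try is $E_1=c_0$ and $E_2=(c_0)^{\mathbb N}$. This fails: by the Anderson–Kadec theorem every infinite-dimensional separable Fréchet space is homeomorphic to $\ell_2$, so both spaces are homeomorphic to a Hilbert space. The point of failure is additivity: both computations used $h(z+z')=h(z)+h(z')$, and a homeomorphism need not keep any of it.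

What survives? Convexity of $\mathcal C=h(E)$ says that barycentres of points of $\mathcal C$ lie in $\mathcal C$, and we can pull them back:
$$(z_1,z_2,z_3)\mapsto h^{-1}\big(\tfrac13(h(z_1)+h(z_2)+h(z_3))\big)\in E .$$
If $h$ is linear this is $\frac13(z_1+z_2+z_3)$. In general it is just some continuous map; for $E=\mathcal C=\mathbb R$ and $h(z)=z^3$ it is $\sqrt[3]{(z_1^3+z_2^3+z_3^3)/3}$. The plan is to build $E$ so rigid that *every* such map is forced into an almost linear form on a suitable piece. We let $E$ be the span of a linearly independent family $e(x)$, where $x$ is a point of a product of continua that have no continuous maps between them except the obvious ones. When $z_i=e(x_i)$, the pulled-back barycentre is $\sum_pa_pe(v_p)$, and each coordinate of each $v_p$ is a continuous function of coordinates of $x_1,x_2,x_3$. So it must be constant or a copy of one of them.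

Why three points and not two? The outcome will be a relation of the form "if a certain linear combination $R$ of data of the $x_i$ vanishes, then $\sum_if(x_i)$ lies near a fixed compact set", with $f=h\circ e$. With two points this relates each $x_1$ to one $x_2$ and says $f(x_2)\approx-f(x_1)$, up to a compact set. With three points $x_1$ and $x_2$ can be chosen independently, $x_3$ is solved for, and we get $f(x_1)+f(x_2)\approx-f(x_3)$. That is additivity, up to a compact set.

## 3. Cook continua and common zeros on products of continua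

A *continuum* is a compact connected metrizable space; it is nondegenerate if it has more than one point.

**Cook's theorem** (H. Cook, Fund. Math. 60 (1967) 241–249; full proof also in Pultr–Trnková, *Combinatorial, Algebraic and Topological Representations of Groups, Semigroups and Categories*, Appendix A). There is a nondegenerate metric continuum $\mathbf C$ such that for every subcontinuum $K\subset\mathbf C$, every continuous map $K\to\mathbf C$ is constant or is the inclusion.

For instance, $[0,1]$ does not have this property, because of $x\mapsto x/2$. Moreover $\mathbf C$ contains no arc, since the flip of an arc is neither constant nor the inclusion. The form we use is this: if $K,K'\subset\mathbf C$ are disjoint subcontinua, every continuous $K\to K'$ is constant; and every continuous $K\to K'$ with $K\subset K'$ is constant or the inclusion.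

**Boundary bumping.** If $U$ is a nonempty proper open subset of a continuum, each component of $\overline U$ meets $\operatorname{bd}U$.

We need infinitely many pairwise disjoint nondegenerate subcontinua of $\mathbf C$. Take distinct points $x_j$ converging to a point different from all of them, and open balls around the $x_j$ with pairwise disjoint closures not equal to $\mathbf C$. The component of the closure of the $j$-th ball that contains $x_j$ meets the boundary of the ball, so it is nondegenerate.

The next lemma will let us solve systems of equations whose unknowns range over continua, in which there are no paths to walk along.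

**Lemma 1.** Let $K_1,\dots,K_N$ be metrizable continua, $K_j^-,K_j^+\subset K_j$ nonempty closed sets, $Q=\prod K_j$. If $G_j:Q\to\mathbb R$ are continuous with $G_j\le0$ where $x_j\in K_j^-$ and $G_j\ge0$ where $x_j\in K_j^+$ $(j\le N)$, then the $G_j$ have a common zero.

*Proof.* For $K_j=[0,1]$ with $K_j^-=\{0\}$, $K_j^+=\{1\}$ this is the Poincaré–Miranda theorem; we reduce to it by thickening. Let $K_j\subset\ell_2$ and extend $G_j$ to continuous $\tilde G_j$ on $(\ell_2)^N$ (Tietze). Let $\eta>0$. By compactness of $Q$ there is $\delta>0$ with $|\tilde G_j(x)-G_j(x')|\le\eta$ whenever $x'\in Q$ and $x$ is coordinatewise within $\delta$ of $x'$. The open $\delta$-neighbourhood of $K_j$ in $\ell_2$ is open and connected, so it contains a path $\gamma_j:[0,1]\to\ell_2$ from some $a_j\in K_j^-$ to some $b_j\in K_j^+$. On $[0,1]^N$ put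
$$H_j(t)=\tilde G_j(\gamma_1(t_1),\dots,\gamma_N(t_N))+\eta(2t_j-1).$$
If $t_j=0$, choose $x'\in Q$ with $x_j'=a_j$ and $x_i'$ within $\delta$ of $\gamma_i(t_i)$ for $i\ne j$; then $H_j(t)\le G_j(x')+\eta-\eta\le0$. If $t_j=1$, the same with $b_j$ gives $H_j(t)\ge0$. By Poincaré–Miranda the $H_j$ have a common zero $t$. There $|\tilde G_j(\gamma_1(t_1),\dots,\gamma_N(t_N))|\le\eta$, so a point $x'\in Q$ coordinatewise within $\delta$ of $(\gamma_i(t_i))_i$ has $|G_j(x')|\le2\eta$ for all $j$. Let $\eta\to0$ and use compactness of $Q$. $\square$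

The second lemma will say that real coefficients cannot encode too many coordinates. Recall that a *partition* between disjoint closed sets $F,F'$ of $Q$ is a closed $P$ such that $Q\setminus P=U\sqcup V$ with $U,V$ open, $F\subset U$, $F'\subset V$; for example $\{\frac12\}$ is a partition in $[0,1]$ between $\{0\}$ and $\{1\}$.

**Lemma 2.** If $K_1,\dots,K_N$ are nondegenerate continua, $\prod K_j$ does not embed in $\mathbb R^{N-1}$.

*Proof.* Let $Q=\prod K_j$ and take disjoint nonempty closed $K_j^-,K_j^+\subset K_j$. If $Q$ embeds in $\mathbb R^{N-1}$, then $\dim Q\le N-1$, and by the theorem on partitions (Engelking, *Dimension Theory*, Thm 1.7.9) there are partitions $P_j$ in $Q$ between $\{x_j\in K_j^-\}$ and $\{x_j\in K_j^+\}$ with $\bigcap_{j\le N}P_j=\emptyset$. Let $Q\setminus P_j=U_j\sqcup V_j$ be as in the definition. As $Q$ is connected, $P_j\neq\emptyset$. Let $G_j$ be $-\operatorname{dist}(\cdot,P_j)$ on $U_j$, $\operatorname{dist}(\cdot,P_j)$ on $V_j$ and $0$ on $P_j$. It is continuous with zero set $P_j$, and Lemma 1 gives a point of $\bigcap P_j$,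 a contradiction. $\square$

## 4. The Polish family $\Gamma$ and the spaces $E_1$, $E_2$

**Indices and continua.** Case 1 (for $E_1$) has $\mathcal N=\{1\}$, case 2 (for $E_2$) has $\mathcal N=\mathbb N$. Let $\Lambda$ be the set of all $\alpha=(q,r,n,s)$ with $q,r\in\mathbb N$, $n\in\mathcal N$, $s\in\{+,-\}$; call $q$ the *class* of $\alpha$. Let $(C_\alpha)_{\alpha\in\Lambda}$ be pairwise disjoint nondegenerate subcontinua of $\mathbf C$, fix $o_\alpha\in C_\alpha$, and let $\lambda_\alpha:C_\alpha\to[0,n]$ be the distance to $o_\alpha$, rescaled so that $\max\lambda_\alpha=n$. Thus $\lambda_\alpha^{-1}(0)=\{o_\alpha\}$.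

For $0<u\le n$ let $K_\alpha(u)$ be the component of $\{\lambda_\alpha\le u\}$ containing $o_\alpha$. Then $\lambda_\alpha(K_\alpha(u))=[0,u]$. Indeed $K_\alpha(n)=C_\alpha$; for $u<n$, boundary bumping for $\{\lambda_\alpha<u\}$ shows that the component of its closure through $o_\alpha$, a subset of $K_\alpha(u)$, meets $\{\lambda_\alpha=u\}$, and $K_\alpha(u)$ is connected. So $\lambda_\alpha$ can be prescribed inside the subcontinuum $K_\alpha(u)$.

**A linearly independent copy of $M$.** Let $M=\prod_\alpha C_\alpha$, a compact metrizable space, and write $\lambda_\alpha(x)=\lambda_\alpha(x_\alpha)$. Let $(\theta_n)_{n\ge1}$ be dense in the unit ball of $C(M)$ and put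
$$\iota(x)=(2^{-n}\theta_n(x))_n\in c_0,\qquad \rho(x,x')=\sum_n2^{-n}|\theta_n(x)-\theta_n(x')|,\qquad \omega_t(x)=\sum_nt^n2^{-n}\theta_n(x).$$
The $\theta_n$ separate points, so $\rho$ is a compatible metric on the compact space $M$ and $\iota$ is an embedding. The set $\iota(M)$ is linearly independent: if $\sum a_p\iota(v_p)=0$ with distinct $v_p$, then $\sum a_p\theta(v_p)=0$ for all $\theta\in C(M)$, so all $a_p=0$. Let $(t_q)_{q\in\mathbb N}$ be distinct and dense in $(0,1)$, and $\omega_q:=\omega_{t_q}$. Then $|\omega_q|\le1$ and $|\omega_q(x)-\omega_q(x')|\le\rho(x,x')$ for all $q$.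

**Adding noncompact directions.** We cannot stop here. If $E$ were the span of $\iota(M)$, then $h(\iota(M))$ would be compact; the contradiction we aim at will be that certain points $f(z_r)$ accumulate in the target, and inside a compact set there is nothing to contradict. So we pass to a Polish subset of $M$ with a finer topology. Put
$$\ell_{q,r}(x)=\sum_{n,s}\lambda_{(q,r,n,s)}(x)\in[0,\infty],\qquad s_{q,r}(x)=\sum_n\big(\lambda_{(q,r,n,+)}(x)-\lambda_{(q,r,n,-)}(x)\big)\ \text{ if }\ell_{q,r}(x)<\infty .$$

* Case 1: $\Gamma=\{x\in M:(\ell_{q,r}(x))_{q,r}\in c_0(\mathbb N^2)\}$, $Y=c_0(\mathbb N^2)$, $\mathcal E=c_0(\mathbb N^2;\ell_1(\mathcal N\times\{\pm\}))$.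
* Case 2: $\Gamma=\{x\in M:(\ell_{q,r}(x))_r\in c_0(\mathbb N)\text{ for all }q\}$, $Y=c_0(\mathbb N)^{\mathbb N}$, $\mathcal E=\prod_qc_0(\mathbb N;\ell_1(\mathcal N\times\{\pm\}))$.

Give $\Gamma$ the topology that makes $x\mapsto(x,(\lambda_\alpha(x))_\alpha)\in M\times\mathcal E$ an embedding. Finally let
$$\varphi(x)=(\omega_q(x)\,s_{q,r}(x))_{q,r}\in Y,\qquad e(x)=(\iota(x),\varphi(x)),\qquad E=\operatorname{span}e(\Gamma)\subset c_0\times Y .$$
$E_1$ and $E_2$ are the spaces $E$ of cases 1 and 2. Let $\mathrm{pr}:c_0\times Y\to c_0$ be the projection.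

Call $x\in\Gamma$ of *finite type* if $x_\alpha=o_\alpha$ for all but finitely many $\alpha$; the simplest such point is $o=(o_\alpha)_\alpha$, with $e(o)=(\iota(o),0)$.

**Lemma 3.** (i) $\Gamma$ is Polish without isolated points, and points of finite type are dense in it. On a set of points of $\Gamma$ that differ only in finitely many fixed coordinates, the topology of $\Gamma$ is the product topology. (ii) $e:\Gamma\to E$ is continuous and injective. (iii) $\mathrm{pr}|_E$ is injective, and each $z\in E$ is, uniquely up to order, a sum $\sum_{p\le l}a_pe(v_p)$ with $a_p\ne0$ and distinct $v_p\in\Gamma$.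

*Proof.* (i) The image of $\Gamma$ in the Polish space $M\times\mathcal E$ is closed: if $x^j\to x$ in $M$ and $(\lambda_\alpha(x^j))_\alpha\to\mathbf e$ in $\mathcal E$, then $\mathbf e_\alpha=\lambda_\alpha(x)$ for all $\alpha$, so $x\in\Gamma$. So $\Gamma$ is Polish. The statement on finitely many coordinates is clear, since then only finitely many $\lambda_\alpha$ vary, each continuously. Moving one coordinate $x_\alpha$ in the nondegenerate continuum $C_\alpha$ shows that no point is isolated. Replacing $x_\alpha$ by $o_\alpha$ outside the first $j$ indices of an enumeration of $\Lambda$ gives points of finite type that tend to $x$ in $M$ and whose $\lambda$-vectors tend to that of $x$ in $\mathcal E$.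

(ii) The $(q,r)$-entry of $\varphi(x)-\varphi(x')$ is $(\omega_q(x)-\omega_q(x'))s_{q,r}(x)+\omega_q(x')(s_{q,r}(x)-s_{q,r}(x'))$, which is at most $\rho(x,x')\ell_{q,r}(x)+\sum_{n,s}|\lambda_{(q,r,n,s)}(x)-\lambda_{(q,r,n,s)}(x')|$ in absolute value. As $x'\to x$ in $\Gamma$ this tends to $0$, uniformly in $(q,r)$ in case 1, and uniformly in $r$ for each $q$ in case 2. Injectivity holds because $\iota$ is injective.

(iii) This is the linear independence of $\iota(M)$. $\square$

Here is an example that will return as a key trick. In case 1 let $x^r$ be $o$ with the two coordinates $(q,r,1,+)$ and $(q,r,1,-)$ changed to points with $\lambda=\delta$, where $q$ and $\delta\in(0,1]$ are fixed. As $r\to\infty$, $x^r\to o$ in $M$, but not in $\Gamma$, since $\ell_{q,r}(x^r)=2\delta$. Yet all $s_{q',r'}(x^r)$ are $0$, so $e(x^r)=(\iota(x^r),0)\to e(o)$. So $e$ is continuous and injective but not an embedding.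

Why the weights $\omega_q$, and why signs? Later $x_i$ will enter through a *slope* of the form $\sum_{p\in P}a_p\,\omega_q(v_p)$, and we will divide by it. Without weights the slope would be $\sum_{p\in P}a_p$, over which we have no control; it could be $0$. With weights we can choose a class $q$ where it is nonzero. The signs let $s_{q,r}$ take both signs: if only $\lambda_{(q,r,n,+)}\ge0$ were present and all slopes were positive, the equation $R=0$ of Section 7 would have only the trivial solution.

## 5. $E$ is absolutely Borel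

**Proposition 4.** $E_1$ and $E_2$ are absolute Borel sets.

*Proof.* The aim is to write $E$ as a countable union of injective continuous images of Borel sets and to use the Lusin–Souslin theorem: an injective continuous image of a Borel subset of a Polish space, inside a Polish space, is Borel. Let $\prec$ be a Borel linear order on $\Gamma$, obtained from a Borel injection into $\mathbb R$. The set $\{(a,x)\in(\mathbb R\setminus\{0\})^l\times\Gamma^l:x_1\prec\dots\prec x_l\}$ is Borel, and $(a,x)\mapsto\sum a_pe(x_p)$ is continuous and, by Lemma 3(iii), injective on it. So its image is Borel in the Polish space $c_0\times Y$. $E$ is the union of $\{0\}$ and these images, $l\ge1$. $\square$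

## 6. Pulled-back barycentres and rigidity

From here to the end of Section 7, in both cases, $h:E\to\mathcal C$ is a homeomorphism onto a convex subset of a metrizable locally convex space $Z$, $f=h\circ e:\Gamma\to Z$, and $\tau\in(0,\frac1{20}]$ is fixed. Let $U\subset\Gamma$ be any nonempty open set; later we will choose $U$ so that $f$ is bounded on it, but Sections 6 and 7 do not use that. The map
$$g:\Gamma^3\to E,\qquad g(x_1,x_2,x_3)=h^{-1}\Big(\tfrac13\big(f(x_1)+f(x_2)+f(x_3)\big)\Big) \tag{2}$$
is continuous, and injective in each variable separately because $f$ is injective.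

As a running check, take for $h$ the inclusion $E\subset Z=c_0\times Y$, a genuine homeomorphism onto a convex set. Then $g(x)=\frac13\sum_ie(x_i)$.

### Local form

On a small open set we want $g$ to be a sum of a fixed number of terms that depend continuously on $x$.

**Lemma 5.** There are $l,m\in\mathbb N$, a nonempty open set $O=U_1\times U_2\times U_3\subset U^3$ and continuous $a_p:O\to\mathbb R$, $v_p:O\to M$ $(p\le l)$ with $v_p(x)\in\Gamma$, $\frac1m\le|a_p|\le m$, $\rho(v_p(x),v_{p'}(x))\ge\frac1m$ for $p\ne p'$, and
$$g(x)=\sum_{p\le l}a_p(x)\,e(v_p(x))\qquad(x\in O). \tag{3}$$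

Note that $v_p$ is continuous into $M$; nothing is claimed about the finer topology of $\Gamma$.

*Proof.* First we fix the number of terms, by Baire. For $m,l\ge1$ let $\mathcal D_{m,l}$ be the compact set of all $(a,v)\in\mathbb R^l\times M^l$ with $\frac1m\le|a_p|\le m$ and $\rho(v_p,v_{p'})\ge\frac1m$ for $p\ne p'$, and $\mathcal L_{m,l}$ its image under $(a,v)\mapsto\sum a_p\iota(v_p)$, also compact. Together with $\{0\}$ these sets cover $\operatorname{span}\iota(M)$. In the Polish space $U^3$ the preimage under $\mathrm{pr}\circ g$ of one of these countably many closed sets has nonempty interior. It is not that of $\{0\}$, since $\mathrm{pr}|_E$ is injective, $g$ is injective in a variable and $\Gamma$ has no isolated points. So $\mathrm{pr}\,g(O_0)\subset\mathcal L_{m,l}$ for some $m,l$ and some nonempty open $O_0\subset U^3$.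

Next we label the terms. Fix $x^0\in O_0$ and write $\mathrm{pr}\,g(x^0)=\sum a_p^0\iota(v_p^0)$ with $(a^0,v^0)\in\mathcal D_{m,l}$. We claim that for $x$ near $x^0$ and each $p$, exactly one representing point of $\mathrm{pr}\,g(x)$ lies in the open $\frac1{3m}$-ball about $v_p^0$. At most one does, as representing points are $\frac1m$-separated. If for some $x^j\to x^0$ a ball contained none, a subsequence of the representations would converge in $\mathcal D_{m,l}$ to a representation of $\mathrm{pr}\,g(x^0)$, which by uniqueness is a permutation of $(a^0,v^0)$; then some representing points of $\mathrm{pr}\, g(x^j)$ converge to the centre of that ball, which is absurd. Call this point $v_p(x)$ and its coefficient $a_p(x)$. The $l$ balls are disjoint, so all $l$ representing points are labelled.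

Now continuity. Let $x^j\to x'$ in this neighbourhood. Any limit point $(a,v)\in\mathcal D_{m,l}$ of $(a_p(x^j),v_p(x^j))_p$ represents $\mathrm{pr}\,g(x')$ and has $\rho(v_p,v_p^0)\le\frac1{3m}$. So $v_p$ and $v_p(x')$ are representing points of $\mathrm{pr}\,g(x')$ at distance at most $\frac2{3m}<\frac1m$; hence they are equal, and $a_p=a_p(x')$. By compactness of $\mathcal D_{m,l}$ this gives continuity.

Finally $g(x)\in E$ is a combination of vectors $e(u)$ with $u\in\Gamma$; applying $\mathrm{pr}$ and uniqueness, the $u$'s are the $v_p(x)$. So $v_p(x)\in\Gamma$ and (3) holds. Shrink to a product set. $\square$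

In the running check, near a point with distinct $x_1,x_2,x_3$: $l=3$, $v_p(x)=x_p$, $a_p=\frac13$.

The following remark recovers coefficients from limits.

**Lemma 6.** If $x^j\in O$, $v_p(x^j)\to v_p^*$ in $M$ with the $v_p^*$ distinct $(p\le l)$, and $\mathrm{pr}\,g(x^j)\to\sum_pa_p^*\iota(v_p^*)$, then $a_p(x^j)\to a_p^*$ for all $p$.

*Proof.* $|a_p|\le m$, and any limit point $(a_p)_p$ of $(a_p(x^j))_p$ satisfies $\sum a_p\iota(v_p^*)=\sum a_p^*\iota(v_p^*)$; use linear independence. $\square$

### Base point and nonvanishing weights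

The purpose here is to find a range of classes where no slope vanishes. Fix $d=(d_1,d_2,d_3)\in O$ with all $d_i$ of finite type. For $\emptyset\ne P\subset\{1,\dots,l\}$ let
$$F_P(t)=\sum_{p\in P}a_p(d)\,\omega_t(v_p(d))=\sum_nt^n2^{-n}\sum_{p\in P}a_p(d)\theta_n(v_p(d)).$$
This is analytic on $|t|<2$ and not identically $0$, as the $v_p(d)$ are distinct, $a_p(d)\neq0$ and $(\theta_n)$ is dense. Finitely many such functions have finitely many zeros in $[\frac14,\frac34]$, so there is a nondegenerate closed interval $I_0\subset(0,1)$ on which no $F_P$ vanishes. Let $\eta_0=\min_P\min_{I_0}|F_P|>0$. Shrink the $U_i$ (with $d_i\in U_i$) so that for all $x\in O$, all $P$ and all $q$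
$$\Big|\sum_{p\in P}a_p(x)\omega_q(v_p(x))-\sum_{p\in P}a_p(d)\omega_q(v_p(d))\Big|\le\tau\eta_0. \tag{4}$$
This is possible, because the left side is at most $\sum_p|a_p(x)-a_p(d)|+\sum_p|a_p(d)|\,\rho(v_p(x),v_p(d))$, which does not depend on $q$.

### Slices on which the coordinates are free

We now choose the coordinates that may be moved without leaving $O$. By the definition of the topology of $\Gamma$ there is a finite $\Lambda_0\subset\Lambda$ with $d_{i,\alpha}=o_\alpha$ for $\alpha\notin\Lambda_0$, $i\le3$, such that the following holds.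

* Case 1: for some $\varepsilon\in(0,1)$, if $x\in\Gamma$, $x_\alpha=d_{i,\alpha}$ on $\Lambda_0$ and $\lambda_\alpha(x)\le\varepsilon$ off $\Lambda_0$, then $x\in U_i$. Put $\Lambda_1=\Lambda\setminus\Lambda_0$, $K_\alpha=K_\alpha(\varepsilon)$.
* Case 2: for some $q_0$, if $x\in\Gamma$ and $x_\alpha=d_{i,\alpha}$ for $\alpha\in\Lambda_0$ and for all $\alpha$ of class $\le q_0$, then $x\in U_i$. Put $\Lambda_1=\{\alpha\notin\Lambda_0:\text{class}>q_0\}$, $K_\alpha=C_\alpha$.

In case 1 we may move infinitely many coordinates, but only slightly; in case 2 coordinates of high class may be moved as far as we like. This is the feature of $(c_0)^{\mathbb N}$ used in Section 2.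

Let $\widehat S_i$ be the set of finite type $x$ with $x_\alpha=d_{i,\alpha}$ for $\alpha\notin\Lambda_1$ and $x_\alpha\in K_\alpha$ for $\alpha\in\Lambda_1$. Then $d_i\in\widehat S_i\subset U_i$. Let $\widehat S=\widehat S_1\times\widehat S_2\times\widehat S_3\subset O$.

**Lemma 7.** For $p\le l$ and $\alpha\in\Lambda$: either $v_p(\cdot)_\alpha$ is constant on $\widehat S$ (put $\sigma(p,\alpha)=0$), or $\alpha\in\Lambda_1$ and for some $i=:\sigma(p,\alpha)\in\{1,2,3\}$ we have $v_p(x)_\alpha=x_{i,\alpha}$ for all $x\in\widehat S$.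

*Proof.* Let $\psi(x)=v_p(x)_\alpha\in C_\alpha$. If only $x_{i,\beta}$ varies, in $K_\beta$ with $\beta\in\Lambda_1$, then $\psi$ is a continuous map of the subcontinuum $K_\beta$ of $\mathbf C$ into $C_\alpha\subset\mathbf C$, so it is constant or the inclusion. It is constant if $\beta\ne\alpha$, as $K_\beta\cap C_\alpha=\emptyset$. Two points of $\widehat S$ differ in finitely many coordinates, which can be changed one at a time inside $\widehat S$. So $\psi$ is constant if $\alpha\notin\Lambda_1$, and otherwise $\psi$ depends only on the $\alpha$-coordinates of the three points: it is a function $\psi(x,y,w)$ on $K_\alpha^3$ which in each single variable is constant or the identity.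

If it is never the identity, it is constant. Suppose $\psi(x,b,c)=x$ for all $x$. For $x\ne b$ the map $y\mapsto\psi(x,y,c)$ takes the value $x\neq b$ at $y=b$, so it is not the identity and is constantly $x$. Thus for each $b'$, $\psi(x,b',c)=x$ for all $x\ne b$; since $x\mapsto\psi(x,b',c)$ is constant or the identity and $K_\alpha$ is infinite, it is the identity. Now fix $b'$ and repeat in the third variable: for $x\ne c$ the map $w\mapsto\psi(x,b',w)$ takes the value $x\ne c$ at $w=c$, so it is constantly $x$, and as before $\psi(x,b',w)=x$ for all $x,w$. The other two variables are symmetric. $\square$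

So only the real functions $a_p$ are unknown. They cannot hide many coordinates:

**Lemma 8.** For each $i$ there are at most $l$ indices $\alpha\in\Lambda_1$ with $\sigma(p,\alpha)\ne i$ for all $p$.

*Proof.* Otherwise take a set $\Phi$ of $l+1$ such indices and let $x_{i,\alpha}$, $\alpha\in\Phi$, vary over $\prod_{\alpha\in\Phi}K_\alpha$, everything else as in $d$. By Lemma 7 all $v_p$ are constant there. Since $g$ is injective in $x_i$, the continuous map $x\mapsto(a_p(x))_p\in\mathbb R^l$ is injective on this compact product, so it is an embedding. This contradicts Lemma 2. $\square$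

### A class and a uniform pattern

We now choose the class $q$ and infinitely many indices that behave alike. Fix $q$ with $t_q\in I_0$ and, in case 2, $q>q_0$; infinitely many $t_q$ lie in $I_0$. All but finitely many $\alpha$ of class $q$ lie in $\Lambda_1$, and by Lemma 8, for all but finitely many of those, each $i\in\{1,2,3\}$ equals $\sigma(p,\alpha)$ for some $p$. There are finitely many possible patterns $\big(\sigma(p,(q,r,n,+)),\sigma(p,(q,r,n,-))\big)_{p\le l}$. By the pigeonhole principle (in case 2: first fix the pattern for each $r$ along infinitely many $n$, then for infinitely many $r$) there are an infinite $\mathbf R\subset\mathbb N$ and, for $r\in\mathbf R$, a set $N_r$, with $N_r=\{1\}$ in case 1 and $N_r\subset\mathbb N$ infinite in case 2, such that for $r\in\mathbf R$, $n\in N_r$: $(q,r,n,\pm)\in\Lambda_1$, the values $\sigma(p,(q,r,n,\pm))=:\sigma_\pm(p)$ do not depend on $(r,n)$, and the sets $P_i^\pm=\{p:\sigma_\pm(p)=i\}$, $i=1,2,3$, are nonempty.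

Let $\mathbf I=\{(q,r,n,s):r\in\mathbf R,\ n\in N_r\}\subset\Lambda_1$; on $\mathbf I$ we have $d_{i,\alpha}=o_\alpha$. Let $S_i$ be the set of $x\in\widehat S_i$ with $x_\alpha=d_{i,\alpha}$ off $\mathbf I$, and $S=S_1\times S_2\times S_3$. Let $\Lambda^k$ be the set of $(q',r,n,s)\in\Lambda$ with $r>k$ in case 1, and with $n>k$ in case 2. Put
$$S_i^k=\{x\in S_i:x_\alpha=d_{i,\alpha}\text{ for all }\alpha\notin\Lambda^k\},\qquad S^k=S_1^k\times S_2^k\times S_3^k .$$
These decrease in $k$ and contain $d_i$, resp. $d$. Each $\alpha$ lies in only finitely many $\Lambda^k$. For $x\in S_i$ let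
$$y(x)_r=s_{q,r}(x)-s_{q,r}(d_i)=\sum_{n\in N_r}\big(\lambda_{(q,r,n,+)}(x)-\lambda_{(q,r,n,-)}(x)\big)\qquad(r\in\mathbf R),$$
a finitely supported sequence, and let $\operatorname{supp}x$ be the finite set of $r\in\mathbf R$ with $x_\alpha\ne o_\alpha$ for some $\alpha=(q,r,n,s)\in\mathbf I$. For $x\in S$ define the slopes
$$A_i^\pm(x)=\sum_{p\in P_i^\pm}a_p(x)\,\omega_q(v_p(x)),\qquad c_i=A_i^+(d)=F_{P_i^+}(t_q).$$
Then $|c_i|\ge\eta_0$, and (4) gives
$$|A_i^+(x)-c_i|\le\tau|c_i|\qquad(x\in S). \tag{5}$$
In the running check $P_i^\pm=\{i\}$ and $A_i^\pm(x)=\frac13\omega_q(x_i)$.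

## 7. Approximate additivity modulo a compact set

### The slopes for $+$ and $-$ agree

In the running check $A_i^+=A_i^-$ is obvious. In general it comes from the example in Section 4: two coordinates moved together are invisible to $e$ in the limit, so they must be invisible to $g$.

**Lemma 9.** $A_i^+=A_i^-=:A_i$ on $S$.

*Proof.* Let $b\in S$. Let $x^j$ equal $b$ except that in the $i$-th point two coordinates $(q,r,n,\pm)\in\mathbf I$, at which $b_i$ has the values $o$, are changed to points of $K_{(q,r,n,\pm)}$ with $\lambda$-value $\delta$ (both). In case 1, $\delta\in(0,\varepsilon]$ is fixed, $n=1$ and $r=r_j\to\infty$ in $\mathbf R$; in case 2, $\delta=1$, $r\in\mathbf R$ is fixed and $n=n_j\to\infty$ in $N_r$. Since $b_i$ is of finite type, this is possible, and $x^j\in S$.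

First, $g(x^j)\to g(b)$. All numbers $s_{q',r'}$ of the $i$-th point are unchanged ($\delta-\delta=0$) and $x_i^j\to b_i$ in $M$. So the $(q',r')$-entry of $\varphi(x_i^j)-\varphi(b_i)$ is at most $\rho(x_i^j,b_i)\,\ell_{q',r'}(b_i)$, hence $e(x_i^j)\to e(b_i)$ in $E$. Since $h$ is continuous on $E$, $f(x_i^j)\to f(b_i)$, and so $g(x^j)\to g(b)$.

Second, the slopes converge. By Lemma 7, $v_p(x^j)$ and $v_p(b)$ differ at most in the two coordinates $(q,r,n,\pm)$, so $v_p(x^j)\to v_p(b)$ in $M$. Lemma 6 gives $a_p(x^j)\to a_p(b)$, hence $A_i^\pm(x^j)\to A_i^\pm(b)$.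

Third, compare one entry. If $\sigma_+(p)=i$, the $(q,r,n,+)$-coordinate of $v_p$ is that of the $i$-th point, and its $\lambda$ goes from $0$ to $\delta$; likewise for $-$. So $s_{q,r}(v_p(x^j))=s_{q,r}(v_p(b))+\delta(1_{[\sigma_+(p)=i]}-1_{[\sigma_-(p)=i]})$, and the $(q,r)$-entry of the $Y$-component of $g(x^j)$ is
$$\sum_pa_p(x^j)\,\omega_q(v_p(x^j))\,s_{q,r}(v_p(b))+\delta\,\big(A_i^+(x^j)-A_i^-(x^j)\big).$$
In case 2, $r$ is fixed; the entry tends to the $(q,r)$-entry for $g(b)$, and so does the first sum. In case 1, with $r=r_j\to\infty$, the first sum is at most $m\sum_p\ell_{q,r_j}(v_p(b))\to0$ because $v_p(b)\in\Gamma$; the entry itself also tends to $0$, because $g(x^j)\to g(b)$ in norm and the $Y$-component of $g(b)$ is in $c_0(\mathbb N^2)$. In both cases $\delta(A_i^+(b)-A_i^-(b))=0$. $\square$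

By (5), on $S$
$$(1-\tau)|c_i|\le|A_i|\le(1+\tau)|c_i|,\qquad\operatorname{sgn}A_i=\operatorname{sgn}c_i. \tag{6}$$

### The asymptotic formula for $g$

For $x\in S$ let
$$R(x)=\sum_{i=1}^3A_i(x)\,y(x_i),\qquad w(x)=\sum_pa_p(x)\,e(v_p(d)), \tag{7}$$
with $R(x)$ viewed in $Y$ as supported on the entries $(q,r)$, $r\in\mathbf R$. Let
$$\kappa=\Big\{\sum_pa_pe(v_p(d)):\tfrac1m\le|a_p|\le m\Big\}\subset E,\qquad T=3h(\kappa)\subset Z .$$
Both are compact, and $w(x)\in\kappa$. The next lemma shows that $g$ is asymptotically an element of a compact set plus the "linear" term $R$.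

**Lemma 10.** If $x^k\in S^k$ along some $k\to\infty$, then $v_p(x^k)\to v_p(d)$ in $M$ and $g(x^k)-w(x^k)-(0,R(x^k))\to0$ in $c_0\times Y$.

*Proof.* By Lemma 7, $v_p(x^k)=v_p(d)$ off $\Lambda^k$, and each $\alpha$ lies in finitely many $\Lambda^k$; so $\rho(v_p(x^k),v_p(d))\to0$.

Let $x\in S$. By Lemma 7, $s_{q',r'}(v_p(x))=s_{q',r'}(v_p(d))$ unless $q'=q$ and $r'\in\mathbf R$, in which case
$$s_{q,r'}(v_p(x))-s_{q,r'}(v_p(d))=\sum_{n\in N_{r'}}\sum_{i=1}^3\Big(1_{[\sigma_+(p)=i]}\lambda_{(q,r',n,+)}(x_i)-1_{[\sigma_-(p)=i]}\lambda_{(q,r',n,-)}(x_i)\Big),$$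
because $d_i$ has the values $o$ on $\mathbf I$. Multiply by $a_p(x)\omega_q(v_p(x))$ and sum over $p$: by the definition of $A_i^\pm$ and Lemma 9 we get $\sum_iA_i(x)y(x_i)_{r'}=R(x)_{r'}$. So the $Y$-component of $g(x)-w(x)-(0,R(x))$ is
$$\sum_pa_p(x)\Big(\big(\omega_{q'}(v_p(x))-\omega_{q'}(v_p(d))\big)s_{q',r'}(v_p(d))\Big)_{q',r'},$$
with entries at most $m\sum_p\rho(v_p(x),v_p(d))\,\ell_{q',r'}(v_p(d))$. Since $v_p(d)\in\Gamma$, this tends to $0$ in $Y$ along $x=x^k$. The $c_0$-component is $\sum_pa_p(x)(\iota(v_p(x))-\iota(v_p(d)))$, which also tends to $0$. $\square$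

The consequence for $f$ is the promised relation.

**Lemma 11.** Let $|\cdot|$ be a continuous seminorm on $Z$. For every $\delta>0$ there is $k_\delta$ such that $x\in S^k$, $k\ge k_\delta$, $R(x)=0$ imply that the $|\cdot|$-distance of $f(x_1)+f(x_2)+f(x_3)$ to $T$ is less than $\delta$.

*Proof.* Otherwise there are $x^k\in S^k$, along some $k\to\infty$, violating this with $R(x^k)=0$. Passing to a subsequence, $w(x^k)\to w\in\kappa$, so $g(x^k)\to w$ by Lemma 10, and $\sum_if(x_i^k)=3h(g(x^k))\to3h(w)\in T$, a contradiction. $\square$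

### Solving $R=0$

To use Lemma 11 we must complete given points to triples with $R=0$. The equation is not linear, since the slopes depend on all three points, including the one sought. Lemma 1 handles this.

**Lemma 12.** Let $\{a,b,c\}=\{1,2,3\}$.

(i) Let $x_a\in S_a^k$, $x_b\in S_b^k$, $\Phi=\operatorname{supp}x_a\cup\operatorname{supp}x_b$, and $u_r>0$ $(r\in\Phi)$ with $(1-\tau)|c_c|u_r\ge(1+\tau)\big(|c_ay(x_a)_r|+|c_by(x_b)_r|\big)$; in case 1 also $u_r\le\varepsilon$. Then there is $x_c\in S_c^k$ with $\operatorname{supp}x_c\subset\Phi$ and $R(x_1,x_2,x_3)=0$; in case 1 also $\lambda_{(q,r,1,\pm)}(x_c)\le u_r$ for $r\in\Phi$.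

(ii) (Case 1.) Let $x_c\in S_c^k$, $\Phi=\operatorname{supp}x_c$, and $u_a,u_b\in(0,\varepsilon]$ with $(1-\tau)|c_a|u_a\ge\frac{1+\tau}2|c_cy(x_c)_r|$ and $(1-\tau)|c_b|u_b\ge\frac{1+\tau}2|c_cy(x_c)_r|$ for all $r$. Then there are $x_a\in S_a^k$, $x_b\in S_b^k$ with supports in $\Phi$, $\lambda_{(q,r,1,\pm)}(x_a)\le u_a$, $\lambda_{(q,r,1,\pm)}(x_b)\le u_b$ for $r\in\Phi$, and $R(x_1,x_2,x_3)=0$.

In case 2 numbers $u_r$ as in (i) always exist.

*Proof.* If $\Phi=\emptyset$, take the missing points to be $d_i$'s.

(i) In case 2 enlarge $u_r$ to an integer $n_r\in N_r$ with $n_r>k$; in case 1 put $n_r=1$, and note $r>k$ for $r\in\Phi$. Let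
$$\mathbf K_r=\{(\xi,\zeta)\in K_{(q,r,n_r,+)}(u_r)\times K_{(q,r,n_r,-)}(u_r):\xi=o\text{ or }\zeta=o\}.$$
This is a continuum (two continua with a common point), and $(\xi,\zeta)\mapsto\lambda(\xi)-\lambda(\zeta)$ maps it onto $[-u_r,u_r]$. Let $x_c$ be $d_c$ with the coordinates $(q,r,n_r,\pm)$, $r\in\Phi$, taken from $\mathbf K_r$. Then $x_c\in S_c^k$, since $K_\alpha(u_r)\subset K_\alpha$ and the changed indices lie in $\Lambda^k$, and $y(x_c)_r=\lambda(\xi)-\lambda(\zeta)$. On $\prod_{r\in\Phi}\mathbf K_r$ consider the continuous functions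
$$G_r=\operatorname{sgn}(c_c)R(x)_r=|A_c(x)|\,y(x_c)_r+\operatorname{sgn}(c_c)\big(A_a(x)y(x_a)_r+A_b(x)y(x_b)_r\big).$$
By (6) and the hypothesis, $G_r\ge0$ where $y(x_c)_r=u_r$ and $G_r\le0$ where $y(x_c)_r=-u_r$. Lemma 1 gives a common zero. For $r\notin\Phi$, $R(x)_r=0$ trivially.

(ii) For $r\in\Phi$ let $\mathbf K_r^a,\mathbf K_r^b$ be the continua $\mathbf K_r$ of (i), with $n_r=1$, for the bounds $u_a,u_b$. Let $x_a$ (resp. $x_b$) be $d_a$ (resp. $d_b$) with the coordinates $(q,r,1,\pm)$, $r\in\Phi$, from $\mathbf K_r^a$ (resp. $\mathbf K_r^b$); as $r>k$ for $r\in\Phi$, they lie in $S_a^k$, $S_b^k$. On $\prod_{r\in\Phi}(\mathbf K_r^a\times\mathbf K_r^b)$ consider the $2|\Phi|$ continuous functions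
$$G_r^a=\operatorname{sgn}(c_a)\big(A_a(x)y(x_a)_r+\tfrac12A_c(x)y(x_c)_r\big),\quad G_r^b=\operatorname{sgn}(c_b)\big(A_b(x)y(x_b)_r+\tfrac12A_c(x)y(x_c)_r\big).$$
Where $y(x_a)_r=\pm u_a$, the first term of $G_r^a$ is $\pm|A_a|u_a$, and $|A_a|u_a\ge(1-\tau)|c_a|u_a\ge\frac{1+\tau}2|c_cy(x_c)_r|\ge\frac12|A_cy(x_c)_r|$; so $G_r^a$ has the sign $\pm$ (weakly) there. The same holds for $b$. Lemma 1 gives a common zero; there $R(x)_r=\operatorname{sgn}(c_a)G_r^a+\operatorname{sgn}(c_b)G_r^b=0$ for $r\in\Phi$, and $R(x)_r=0$ trivially for $r\notin\Phi$. $\square$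

### Close values of $f$ force close $y$

This is the lemma that all proofs will contradict: $f$ cannot bring together points whose $y$-data stay apart. Here we use that $h^{-1}$ is continuous and that the slopes are bounded away from $0$.

**Lemma 13.** Let $x^k,\bar x^k\in S_1^k$ (along some $k\to\infty$) with $\|y(x^k)\|_\infty$ bounded and $f(x^k)-f(\bar x^k)\to0$ in $Z$. In case 1 assume also $(1+\tau)|c_1|\,\|y(x^k)\|_\infty\le(1-\tau)|c_3|\varepsilon$. Then $\|y(x^k)-y(\bar x^k)\|_\infty\to0$ along a subsequence.

*Proof.* Complete $x^k$ to a triple with $R=0$: by Lemma 12(i) with $x_1=x^k$, $x_2=d_2$, $y(d_2)=0$, and in case 1 with $u_r=\varepsilon$, choose $x_3^k\in S_3^k$ such that $R(\mathbf x^k)=0$ for $\mathbf x^k=(x^k,d_2,x_3^k)$. Then $A_1(\mathbf x^k)y(x^k)+A_3(\mathbf x^k)y(x_3^k)=0$, so $\|y(x_3^k)\|_\infty$ is bounded, by (6).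

Replace the first point: let $\bar{\mathbf x}^k=(\bar x^k,d_2,x_3^k)$. As in Lemma 11, along a subsequence $g(\mathbf x^k)\to w=\sum_pa_p^*e(v_p(d))\in\kappa$, so $h(g(\mathbf x^k))\to h(w)$. Then $h(g(\bar{\mathbf x}^k))=h(g(\mathbf x^k))+\frac13(f(\bar x^k)-f(x^k))\to h(w)$, so also $g(\bar{\mathbf x}^k)\to w$ in $E$.

Compare the two. By Lemma 10, $v_p(\mathbf x^k)\to v_p(d)$ and $v_p(\bar{\mathbf x}^k)\to v_p(d)$, so Lemma 6 gives $a_p(\mathbf x^k)\to a_p^*$ and $a_p(\bar{\mathbf x}^k)\to a_p^*$. Hence $A_i(\mathbf x^k)-A_i(\bar{\mathbf x}^k)\to0$ and $w(\bar{\mathbf x}^k)\to w$, and Lemma 10 gives $R(\bar{\mathbf x}^k)\to0$ in $Y$, in particular uniformly in $r\in\mathbf R$. Now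
$$R(\bar{\mathbf x}^k)-R(\mathbf x^k)=A_1(\bar{\mathbf x}^k)\big(y(\bar x^k)-y(x^k)\big)+\big(A_1(\bar{\mathbf x}^k)-A_1(\mathbf x^k)\big)y(x^k)+\big(A_3(\bar{\mathbf x}^k)-A_3(\mathbf x^k)\big)y(x_3^k).$$
The left side and the last two terms tend to $0$ uniformly, and $|A_1|\ge(1-\tau)|c_1|>0$. So $y(\bar x^k)-y(x^k)\to0$ uniformly. $\square$

## 8. Theorems 2 and 4: widths of $f(S_i^k)$

Case 2, $\tau=\frac1{20}$. We prove Theorem 4; on a first reading let $Z$ be a normed space and every seminorm below the norm. Let $h:E_2\to\mathcal C\subset Z$ be a homeomorphism, $Z$ metrizable locally convex, $\mathcal C$ convex, $W\subset\mathcal C$ nonempty, relatively open and bounded. Precomposing $h$ with a translation of $E_2$ we may assume that $h^{-1}(W)$ meets $e(\Gamma)$. Put $U=f^{-1}(W)$: a nonempty open set, with every continuous seminorm bounded on $f(U)$. Carry out Sections 6 and 7 with this $U$. Let seminorms $|\cdot|_1\le|\cdot|_2\le\dots$ define the topology of $Z$, extend them to the completion $\hat Z$, and put $B_j=\{z\in\hat Z:|z|_j\le1\}$.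

**Step 1: additivity without any restriction on the points.** Fix $j$ and let $\delta_k$ be $\frac1k$ plus the supremum of the $|\cdot|_j$-distances from $f(x_1)+f(x_2)+f(x_3)$ to $T$, over all $x\in S^k$ with $R(x)=0$. It is finite since $f(S_i^k)\subset f(U)$ is bounded, and $\delta_k\to0$ by Lemma 11. By Lemma 12(i), for $\{a,b,c\}=\{1,2,3\}$ and any $x_a\in S_a^k$, $x_b\in S_b^k$ there is $x_c\in S_c^k$ with
$$f(x_1)+f(x_2)+f(x_3)\in T+\delta_kB_j . \tag{8}$$

**Step 2: every functional has small width on $f(S_1^k)$.** Let $\xi$ be a linear functional with $|\xi|\le|\cdot|_j$. Put $\sigma_i^\pm=\sup_{f(S_i^k)}(\pm\xi)<\infty$, $\Delta_i=\sigma_i^++\sigma_i^-\ge0$ and $w_T=\sup\xi(T-T)$. From (8), $\sigma_a^++\sigma_b^+\le\sup_T\xi+\sigma_c^-+\delta_k$ and $\sigma_a^-+\sigma_b^-\le\sup_T(-\xi)+\sigma_c^++\delta_k$. Adding,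
$$\Delta_a+\Delta_b\le w_T+\Delta_c+2\delta_k .$$
Add this for $c=3$ and for $c=2$: the numbers $\Delta_2,\Delta_3$ are finite and cancel, and we are left with
$$\sup\xi\big(f(S_1^k)-f(S_1^k)\big)=\Delta_1\le w_T+2\delta_k . \tag{9}$$

**Step 3: $f(S_1^k)$ is nearly compact.** Let $\mathcal K$ be the closed convex hull of $T-T$ in $\hat Z$. It is compact (Mazur's theorem for Banach spaces; the same holds in every Fréchet space). We claim
$$f(S_1^k)-f(S_1^k)\subset\mathcal K+2\delta_kB_j .$$
The right side is closed and convex. If some $z$ on the left were outside it, Hahn–Banach would give a continuous functional $\zeta$ with $\zeta(z)>\sup_{\mathcal K}\zeta+2\delta_k\sup_{B_j}\zeta$. So $\sup_{B_j}\zeta<\infty$. It is positive: otherwise $\zeta=0$, since $B_j$ is symmetric and absorbing, and then $\zeta(z)>0$ fails. Put $\xi=\zeta/\sup_{B_j}\zeta$. Then $|\xi|\le|\cdot|_j$ and $\xi(z)>\sup\xi(T-T)+2\delta_k$, contradicting (9).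

**Step 4: too many separated points.** For $r\in\mathbf R$ let $z_r^k\in S_1^k$ be $d_1$ with one coordinate $(q,r,n,+)$, $n\in N_r$, $n>k$, changed to a point with $\lambda=1$; so $y(z_r^k)$ is the $r$-th unit vector. For fixed $k$ the points $f(z_r^k)$, $r\in\mathbf R$, lie in $f(d_1)+\mathcal K+2\delta_kB_j$. Cover $\mathcal K$ by finitely many $|\cdot|_j$-balls of radius $\frac1k$. As $\mathbf R$ is infinite, there are $r\ne r'$ with $|f(z_r^k)-f(z_{r'}^k)|_j\le\frac2k+4\delta_k$. Choose $k=k(j)\ge j$ so large that this is at most $\frac1j$ (the numbers $\delta_k$ depend on $j$, which is fixed here).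

Now let $j\to\infty$. Along the $k(j)$ the differences $f(z_r^k)-f(z_{r'}^k)$ tend to $0$ in $Z$, while $\|y(z_r^k)\|_\infty=1$ and $\|y(z_r^k)-y(z_{r'}^k)\|_\infty=1$. This contradicts Lemma 13. With Proposition 4 this proves Theorem 4, and with it Theorem 2. $\square$

In the running check $h$ is the inclusion of $E_2$ into a Fréchet space, and there must be no contradiction. Indeed $f(U)$ is never bounded there: $z\in S_i$ may have arbitrarily large $y(z)$. So the numbers $\Delta_i$ can be infinite, and the cancellation in Step 2 is not allowed.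

## 9. Theorem 1: Pythagoras against halving

Case 1. In case 1 the points have bounded size, so we cannot use (8) freely; sizes must be tracked. Put
$$L=\frac{1+\tau}{1-\tau}\le\frac{21}{19},\qquad t_0=\varepsilon\min_i|c_i|,$$
$$D_i^k(t)=\{x\in S_i^k:|c_i|\lambda_{(q,r,1,\pm)}(x)\le t\ \text{ for all }r\in\mathbf R\}\qquad(0<t\le t_0).$$
Then $|c_i|\,\|y(x)\|_\infty\le t$ on $D_i^k(t)$. These sets grow with $t$ and decrease in $k$, and $d_i\in D_i^k(t)$. Lemma 12 yields, for $\{a,b,c\}=\{1,2,3\}$, a rule for adding and a rule for halving.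

**(S1)** If $x_a\in D_a^k(t)$, $x_b\in D_b^k(t)$ have disjoint supports and $Lt\le t_0$, there is $x_c\in D_c^k(Lt)$ with support in the union of their supports and $R=0$.

**(S2)** If $x_c\in D_c^k(t)$, $t\le t_0$, there are $x_a\in D_a^k(Lt/2)$, $x_b\in D_b^k(Lt/2)$ with $R=0$.

For (S1) take $u_r=Lt/|c_c|\le\varepsilon$ in Lemma 12(i): at each $r$ at most one of $|c_ay(x_a)_r|,|c_by(x_b)_r|$ is nonzero, so their sum is at most $t$, and $(1-\tau)Lt=(1+\tau)t$. For (S2) take $u_a=Lt/(2|c_a|)$, $u_b=Lt/(2|c_b|)$ in Lemma 12(ii); these are at most $\varepsilon$, as $L/2\le1$, and $(1-\tau)Lt/2=\frac{1+\tau}2t$.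

Note that (S1) adds without doubling the size: that is the $c_0$ feature, as in the linear case of Section 2. Hilbert space will object by Pythagoras.

Let $\tau=\frac1{20}$; then $L=\frac{21}{19}$ and $L^4<2$. Let $Z=H$ be a Hilbert space and $h:E_1\to\mathcal C\subset H$ a homeomorphism onto a convex set. Since $\mathcal C$ is separable, we may replace $H$ by the closed linear span of $\mathcal C$ in the completion, enlarged if necessary, and assume that $H$ is complete, separable and infinite-dimensional. Choose $U$ with $\|f\|\le B$ on $U$. Let $(\epsilon_j)$ be an orthonormal basis, $X_J=\operatorname{span}(\epsilon_1,\dots,\epsilon_J)$, $B_H$ the unit ball, and $k_\eta$ as in Lemma 11 for the norm. Define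
$$V_i(t)=\lim_{J\to\infty}\lim_{k\to\infty}\sup_{x\in D_i^k(t)}\operatorname{dist}(f(x),X_J).$$
Both limits are decreasing, and $V_i$ is nondecreasing in $t$. The number $V_i(t)$ measures how far $f(D_i^k(t))$ remains from compact as $k\to\infty$; errors in the compact set $T$ do not count.

**Step 1: $V_c(Lt)^2\ge V_a(t)^2+V_b(t)^2$ if $Lt\le t_0$.** The purpose is to add two nearly orthogonal values. Since both limits are decreasing, $\sup_{D_a^j(t)}\operatorname{dist}(f,X_j)\ge V_a(t)$ for all $j$. So choose $x_a^j\in D_a^j(t)$, $x_b^j\in D_b^j(t)$ with $\operatorname{dist}(f(x_a^j),X_j)\ge V_a(t)-\frac1j$ and likewise for $b$; let $f(x_b^j)\rightharpoonup\zeta$ weakly along a subsequence. Let $\eta>0$, and let $J$ be so large that $\operatorname{dist}(\zeta,X_J)<\eta$ and $T\subset X_J+\eta B_H$ (possible as $T$ is compact). Let $\pi$ be the orthogonal projection onto $X_J^\perp$ and $k\ge\max(J,k_\eta)$.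

Take $j\ge k$ with $\frac1j\le\eta$ and put $u=\pi f(x_a^j)$; then $V_a(t)-\eta\le\|u\|\le B$, because $X_J\subset X_j$. Next take $j'\ge j$ in the subsequence with $\frac1{j'}\le\eta$, larger than all elements of $\operatorname{supp}x_a^j$, and with
$$|\langle\pi f(x_b^{j'}),u\rangle|\le|\langle\pi\zeta,u\rangle|+\eta\le\eta B+\eta ;$$
also $\|\pi f(x_b^{j'})\|\ge V_b(t)-\eta$. The supports of $x_a^j$ and $x_b^{j'}$ are disjoint, as all $r\in\operatorname{supp}x_b^{j'}$ are $>j'$. So (S1) gives $x_c\in D_c^k(Lt)$ with $R=0$. By Lemma 11 the sum of the three values of $f$ is within $\eta$ of $T$, so the norm of its image under $\pi$ is at most $2\eta$, and $\|\pi f(x_c)\|\ge\|\pi(f(x_a^j)+f(x_b^{j'}))\|-2\eta$, where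
$$\|\pi(f(x_a^j)+f(x_b^{j'}))\|^2\ge\max(V_a(t)-\eta,0)^2+\max(V_b(t)-\eta,0)^2-2\eta(B+1).$$
As $\|\pi f(x_c)\|=\operatorname{dist}(f(x_c),X_J)$, this bounds $\sup_{D_c^k(Lt)}\operatorname{dist}(f,X_J)$ from below for all large $k$ and then all large $J$. Let $k\to\infty$, then $J\to\infty$, then $\eta\to0$.

If $L$ were $1$, summing over $c$ would give $\sum V_i^2\ge2\sum V_i^2$, so all $V_i=0$ at once. As $L>1$, we need a bound for the growth of $V_i$ in the other direction.

**Step 2: $V_c(t)\le V_a(Lt/2)+V_b(Lt/2)$ if $t\le t_0$.** Let $T\subset X_J+\eta B_H$, $k\ge k_\eta$, $x_c\in D_c^k(t)$. By (S2) and Lemma 11, with the points $x_a\in D_a^k(Lt/2)$, $x_b\in D_b^k(Lt/2)$,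
$$\operatorname{dist}(f(x_c),X_J)\le\operatorname{dist}(f(x_a),X_J)+\operatorname{dist}(f(x_b),X_J)+2\eta .$$
Take suprema and let $k\to\infty$, $J\to\infty$, $\eta\to0$.

**Step 3: some $V_1(t_1)$ vanishes.** Let $\mathcal V=\sum_iV_i^2$. Summing Step 1 over $c$, $\mathcal V(Lt)\ge2\mathcal V(t)$ if $Lt\le t_0$. By Step 2, $V_c(t)^2\le2(V_a(Lt/2)^2+V_b(Lt/2)^2)$, so $\mathcal V(t)\le4\mathcal V(Lt/2)$ if $t\le t_0$. Since $L/2\le L^{-3}$,
$$8\,\mathcal V(t_0L^{-3})\le\mathcal V(t_0)\le4\,\mathcal V(Lt_0/2)\le4\,\mathcal V(t_0L^{-3}).$$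
As $\mathcal V$ is finite, $\mathcal V(t_1)=0$ for $t_1=t_0L^{-3}$.

**Step 4: the contradiction.** For $0<t\le t_0/L$ and $r\in\mathbf R$ let $z_r(t)\in S_1$ be $d_1$ with the coordinate $(q,r,1,+)$ changed to a point of $K_{(q,r,1,+)}(t/|c_1|)$ with $\lambda=t/|c_1|\le\varepsilon$. Then $z_r(t)\in D_1^k(t)$ for $k<r$. We claim:
$$\text{for }0<t\le t_0/L,\ \text{no subsequence of }(f(z_r(t)))_{r\in\mathbf R}\text{ is Cauchy.} \tag{10}$$
If $(f(z_{r_j}(t)))_j$ were Cauchy with $r_j$ increasing, apply Lemma 13 to $z_{r_j}(t),z_{r_{j+1}}(t)\in S_1^k$, $k=r_j-1$. The extra hypothesis holds: $(1+\tau)|c_1|\,\|y(z_{r_j}(t))\|_\infty=(1+\tau)t$, and $Lt\le t_0\le|c_3|\varepsilon$. But $\|y(z_{r_j}(t))-y(z_{r_{j+1}}(t))\|_\infty=t/|c_1|$ for all $j$, a contradiction. This proves (10), for every normed target.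

Now take $t=t_1$. Since $V_1(t_1)=0$, for each $\eta>0$ there are $J,k$ such that all $f(z_r(t_1))$ with $r>k$ lie within $\eta$ of $X_J$; and $f$ is bounded on $U$. So $\{f(z_r(t_1)):r\in\mathbf R\}$ is totally bounded and has a Cauchy subsequence, contradicting (10). With Proposition 4 this proves Theorem 1. $\square$

## 10. Theorem 3: separation numbers and a binary tree

Case 1. Without an inner product, a single addition does not yield a gain. Instead we add $N=2^\mu$ values along a binary tree, where sizes grow only by $L^\mu\approx1$, and let cotype act on all sign sums.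

Suppose $h:E_1\to\mathcal C\subset Z$ is a homeomorphism onto a convex set, where $Z$ is normed and $\hat Z$ has cotype $s<\infty$; let $\gamma$ be as in (1). Choose $N=2^\mu$ with $\gamma N^{1/s}>6$ and then $\tau\le\frac1{20}$ with $L^{\mu+2}\le2$. Choose $U$ with $\|f\|\le B$ on $U$, and run Sections 6 and 7 with this $\tau$. The definitions of $L,t_0,D_i^k(t)$, the rules (S1), (S2) and the claim (10) hold here, as they do not involve the Hilbert space. An *$f$-distance* is the norm distance of $f$-images. $\Delta$ denotes a difference between two members of a family.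

For $0<t\le t_0$ let $\beta_i(t)$ be the supremum of the $\beta\ge0$ such that for all $k,V\in\mathbb N$ there is a family of $V$ points in $D_i^k(t)$ with pairwise $f$-distances $\ge\beta$. It is at most $2B$ and nondecreasing in $t$. Let $\beta(t)=\max_i\beta_i(t)$. For example, if $f(D_i^k(t))$ is totally bounded for some $k$, then $\beta_i(t)=0$. Since $D_i^k(t)$ decreases in $k$, a property "there are $V$ points with pairwise $f$-distances $\ge\beta$" that holds for $(k,V)=(k,k)$ with infinitely many $k$ holds for all $(k,V)$. We call this the diagonal remark.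

**Step 1 (halving): $\beta(t)\le2\beta(Lt/2)$ for $t\le t_0$.** Let $0\le\beta'<\beta_c(t)$ (if $\beta_c(t)=0$ there is nothing to prove), $\eta>0$, $k\ge k_\eta$, and let $V$ be given. Take a large family $(x_c^u)_u$ in $D_c^k(t)$ with pairwise $f$-distances $\ge\beta'$. By (S2) and Lemma 11 there are $x_a^u\in D_a^k(Lt/2)$, $x_b^u\in D_b^k(Lt/2)$ and $\mathsf t_u\in T$ with $\|\sum_if(x_i^u)-\mathsf t_u\|\le\eta$. As $T$ is compact, by pigeonhole we may assume that the $\mathsf t_u$ are within $2\eta$ of each other. Colour pairs of indices by $(\lfloor\|\Delta f(x_a)\|/\eta\rfloor,\lfloor\|\Delta f(x_b)\|/\eta\rfloor)$. Ramsey's theorem gives $V$ indices with constant colour $(j,j')$, and then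
$$\beta'\le\|\Delta f(x_c)\|\le(j+1)\eta+(j'+1)\eta+4\eta .$$
The number of colours is bounded in terms of $B,\eta$, so one $(j,j')$ occurs for $(k,V)=(k,k)$ with infinitely many $k$. By the diagonal remark $\beta_a(Lt/2)\ge j\eta$ and $\beta_b(Lt/2)\ge j'\eta$, so $\beta'\le\beta_a(Lt/2)+\beta_b(Lt/2)+6\eta$. Let $\eta\to0$ and $\beta'\to\beta_c(t)$.

**Step 2 (the three types are comparable): $\beta(t)\le\min_i\beta_i(Lt)$ if $Lt\le t_0$.** We show $\beta_a(t)\le\beta_c(Lt)$ for all $a,c$. For $a=c$ this is monotonicity. For $a\ne c$ let $b$ be the third index and apply (S1) to the members $x_a^u$ of a family in $D_a^k(t)$, $k\ge k_\eta$, and $x_b=d_b$, whose support is empty. This gives $x_c^u\in D_c^k(Lt)$. After pigeonholing the elements of $T$ as in Step 1, $\|\Delta f(x_c)\|\ge\|\Delta f(x_a)\|-4\eta$. Let $\eta\to0$.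

**Step 3 (positivity): $\beta(t)>0$ for $0<t\le t_0/L$.** If $\beta_1(t)=0$, then for every $\eta>0$ there are $k,V$ such that $D_1^k(t)$ contains no $V$ points with pairwise $f$-distances $\ge\eta$; so $f(D_1^k(t))$ is covered by finitely many $\eta$-balls. It contains $f(z_r(t))$ for all $r>k$. Hence $\{f(z_r(t)):r\in\mathbf R\}$ is totally bounded and has a Cauchy subsequence, contradicting (10).

**Step 4 (adding along a tree).** Let $t=t_0L^{-\mu}$ and $\beta=\beta(t/L)$, which is positive by Step 3. Consider the binary tree of depth $\mu$ whose root has type $1$ and where a node of type $c$ has two children, of the other two types. Its $N$ leaves have types $i_1,\dots,i_N$. Let $\eta>0$ be small and $k\ge k_\eta$. If $x_j\in D_{i_j}^k(t)$ $(j\le N)$ have pairwise disjoint supports, apply (S1) at each node going up: the parameter grows from $t$ to $L^\mu t=t_0$, and supports at siblings are disjoint, being contained in unions of disjoint families of leaf supports. By Lemma 11, at each node the sum of the $f$-values at the node and its two children is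 within $\eta$ of $T$. There are $N-1$ inner nodes, so the root point $x_*\in D_1^k(t_0)$ satisfies
$$\Big\|f(x_*)-(-1)^\mu\sum_jf(x_j)-\mathsf S\Big\|\le N\eta,\qquad\mathsf S\in\mathcal S, \tag{11}$$
where $\mathcal S$ is a fixed compact set (signed sums, with fixed signs, of $N-1$ elements of $T$).

**Step 5 (making the compact terms and the norms uniform).** Let $V_1\in\mathbb N$, let $V$ be large depending on $V_1,\eta$, and $W$ large depending on $V,\eta$. For $j\le N$ choose families $(x_j^u)_{u\le W}$ in $D_{i_j}^{k_j}(t)$ with pairwise $f$-distances $\ge\beta_{i_j}(t)-\eta$, where $k_1=k$ and each $k_{j+1}\ge k$ is larger than all elements of the supports in the preceding families. So supports of members of different families are disjoint. For $\mathsf J\in\{1,\dots,W\}^N$ let $x_*(\mathsf J),\mathsf S(\mathsf J)$ be as in (11) for $(x_j^{\mathsf J_j})_j$. Colour $\mathsf J$ by the cell of $\mathsf S(\mathsf J)$ in a finite partition of $\mathcal S$ into sets of diameter $\le\eta$.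

If $W$ is large, there is a monochromatic box $\mathsf A_1\times\dots\times\mathsf A_N$ with all $|\mathsf A_j|=V$. This is proved by induction on $N$; for $N=1$ it is the pigeonhole principle. For the step, restrict the first $N-1$ coordinates to $\{1,\dots,V'\}$, where $V'$ works for $N-1$. If $W$ is large, by pigeonhole $V$ values of the last coordinate induce the same colouring of $\{1,\dots,V'\}^{N-1}$; apply the case $N-1$ to that colouring.

Write $\mathsf A_j=\{a_j(1),\dots,a_j(V)\}$ and $b_j(v,v')=f(x_j^{a_j(v)})-f(x_j^{a_j(v')})$. Colouring the pairs $v<v'$ by $(\lfloor\|\sum_j\epsilon_jb_j(v,v')\|/\eta\rfloor)_{\epsilon\in\{0,1\}^N}$, Ramsey's theorem gives $V_1$ indices $v$ such that for all pairs $v<v'$ among them and all $\epsilon\in\{0,1\}^N$, $\|\sum_j\epsilon_jb_j(v,v')\|\in[\mathsf c_\epsilon,\mathsf c_\epsilon+\eta)$ with $\mathsf c_\epsilon\in\eta\mathbb Z$ independent of the pair.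

**Step 6 (partial sums are bounded by $\beta_1(t_0)$).** Fix $\epsilon\in\{0,1\}^N$ and let $\mathsf J^{(v)}_j=a_j(v)$ if $\epsilon_j=1$ and $\mathsf J_j^{(v)}=a_j(1)$ if $\epsilon_j=0$. By (11), $f(x_*(\mathsf J^{(v)}))-f(x_*(\mathsf J^{(v')}))$ differs from $(-1)^\mu\sum_j\epsilon_jb_j(v,v')$ by at most $2N\eta+\eta$. So the $V_1$ points $x_*(\mathsf J^{(v)})\in D_1^k(t_0)$ have pairwise $f$-distances $\ge\mathsf c_\epsilon-(2N+1)\eta\ge\mathsf c_\epsilon-3N\eta$. There are finitely many possible $(\mathsf c_\epsilon)_\epsilon$, as all sums have norm at most $2BN$; so one of them occurs for $(k,V_1)=(k,k)$ with infinitely many $k$. For it, by the diagonal remark, $\mathsf c_\epsilon-3N\eta\le\beta_1(t_0)$ for all $\epsilon$. Fix one such situation and one pair $v<v'$, and let $b_j=b_j(v,v')$.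

**Step 7 (cotype).** By Step 2, $\|b_j\|\ge\beta_{i_j}(t)-\eta\ge\beta(t/L)-\eta=\beta-\eta$. By Step 1 and $L/2\le L^{-\mu-1}$,
$$\beta(t_0)\le2\beta(Lt_0/2)\le2\beta(t_0L^{-\mu-1})=2\beta(t/L)=2\beta .$$
Hence $\|\sum\epsilon_jb_j\|<\mathsf c_\epsilon+\eta\le2\beta+(3N+1)\eta$ for $\epsilon\in\{0,1\}^N$. A sum with signs $\pm1$ is a difference of two such sums, so its norm is at most $4\beta+2(3N+1)\eta$. The numbers $\beta>0$ and $N$ were fixed before $\eta$; for $\eta$ small, all $\|b_j\|\ge\frac{19}{20}\beta$ and all sign sums have norm at most $5\beta$. Now (1) gives $\gamma N^{1/s}\cdot\frac{19}{20}\le5$, so $\gamma N^{1/s}\le\frac{100}{19}<6$. This contradicts $\gamma N^{1/s}>6$ and proves Theorem 3. $\square$
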